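# Subset sums of zero-sum free sets, and why $2\sqrt p$ residues modulo $p$ contain a zero sum

## 1. Four residues modulo 9

Let us collect distinct non-zero residues modulo $9$ so that no non-empty subset of the collection has sum $\equiv 0$. The safe choice is $\{1,2,3\}$: all its non-empty subset sums are ordinary integers between $1$ and $6$. The next set of this shape, $\{1,2,3,4\}$, fails because $2+3+4=9$. Now try $\{1,3,4,7\}$ and list all fifteen non-empty sums modulo $9$. The single elements give $1,3,4,7$. The pairs give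
$$1+3=4,\quad 1+4=5,\quad 1+7=8,\quad 3+4=7,\quad 3+7\equiv 1,\quad 4+7\equiv 2 .$$
The triples give $1+3+4=8$, $1+3+7\equiv2$, $1+4+7\equiv3$, $3+4+7\equiv5$, and the whole set gives $15\equiv6$. Zero never occurs, so four residues are possible. Five are not: the eight non-zero residues form four pairs $\{x,-x\}$, and we may not take both members of a pair.

Every one of $1,\dots,8$ appeared in the list. With the empty sum $0$, the four residues have nine different subset sums, and they fill the group. So if we could show that a set of $k$ residues without a zero sum always has *many* distinct subset sums, then $k$ could not be large, because there are only $p$ residues to land on.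

For a general modulus $p$ the two arguments just used are far apart. Pairing $x$ with $-x$ gives only $k\le p/2$. The safe construction $\{1,\dots,m\}$ with $m(m+1)/2<p$ gives about $\sqrt{2p}$ elements. Which order of magnitude is right?

Here is the problem as posed in the paper "On the addition of residue classes $\bmod p$" (http://ftp.renyi.hu/~p_erdos/1964-18.pdf). Let $p\ge2$ be an integer, let $a_1,\dots,a_k$ be distinct non-zero residue classes mod $p$, and let $F(N)$ be the number of solutions of $e_1a_1+\dots+e_ka_k\equiv N\pmod p$ with all $e_i\in\{0,1\}$. The conjecture reads: $F(0)>0$ for $k>2p^{1/2}$, where $p$ is not necessarily a prime. Taken literally this is trivial, since $e_1=\dots=e_k=0$ is counted. The meaning is that there is a solution of $e_1a_1+\dots+e_ka_k\equiv 0$ with the $e_i$ *not all zero*, that is, some non-empty subset of $\{a_1,\dots,a_k\}$ has sum $\equiv0$.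

That paper's Theorem I says: if $p$ is prime and $k\ge 3(6p)^{1/2}$, then $F(N)>0$ for every $N$. This gives the desired conclusion for primes with a larger constant: if $k-1\ge3(6p)^{1/2}$, apply it to $a_1,\dots,a_{k-1}$ and $N=-a_k$, and add $a_k$ to the solution. The constant $2$ and composite moduli need something else.

## 2. Zero-sum free sets in abelian groups, and the statements

All groups are abelian and written additively.

**Definitions.** For a finite set $X$ in a group, $\Sigma(X)$ is the set of all subset sums of $X$, including the empty sum $0$, and $\Sigma^*(X)$ is the set of sums of non-empty subsets. The set $X$ is *zero-sum free* if $0\notin\Sigma^*(X)$. Then $0\notin X$ and $|\Sigma^*(X)|=|\Sigma(X)|-1$. An *involution* is an element $z\ne0$ with $2z=0$.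

For example, $\{1,3,4,7\}\subset\mathbb Z/9$ is zero-sum free with $|\Sigma|=9$. In $\mathbb Z/6$ take $\{1,3,4\}$, which contains the involution $3$: its non-empty sums are $1,3,4$, then $4,5,1$, then $8\equiv2$, so it is zero-sum free and $|\Sigma|=6$. A subset of a zero-sum free set is zero-sum free.

**Theorem 1.** If $S$ is a zero-sum free subset of a finite abelian group and $|S|=k$, then $|\Sigma(S)|>k^2/4$.

**Corollary (the conjecture).** If $p\ge2$ and $a_1,\dots,a_k$ are distinct non-zero classes mod $p$ with $k\ge2\sqrt p$ (in particular if $k>2\sqrt p$), then some non-empty subset has sum $\equiv0$. The same holds in any abelian group of order $p$.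

*Proof.* Otherwise the set is zero-sum free, and $p\ge|\Sigma|>k^2/4\ge p$, a contradiction. $\square$

**Theorem 2.** If $S$ is zero-sum free in a finite abelian group and $|S|=k$, then $|\Sigma(S)|\ge\frac{k^2}2-32k^{3/2}$. Hence a zero-sum free subset of an abelian group of order $n$ has at most $\sqrt{2n}+64\,n^{1/4}$ elements. The constant $\sqrt2$ is best possible, already for cyclic groups.

For $k=1$ we have $\Sigma=\{0,a\}$. For $k=2$ the sums $0,a,b,a+b$ are distinct, because $a\ne b$, $a,b\ne0$ and $a+b\neq0$. For general $k$ the cheapest bound is that the partial sums $0,\ a_1,\ a_1+a_2,\ \dots$ are distinct, since the difference of two of them is a non-empty subset sum. That gives $|\Sigma(S)|\ge k+1$, which is linear. We need quadratic growth.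

## 3. Shifts, Kneser's theorem and superadditivity

For a subset $A$ of a finite group $G$ let $\mathrm{stab}(A)=\{g\in G:A+g=A\}$, a subgroup. We write $jE=E+\dots+E$ ($j$ summands) and $0E=\{0\}$. The one theorem we quote is the following.

**Kneser's theorem.** If $A,B\subseteq G$ are finite and non-empty and $H=\mathrm{stab}(A+B)$, then $|A+B|\ge|A+H|+|B+H|-|H|$.

For example, in $\mathbb Z/12$ let $A=B=\{0,1,4,5,8\}$. Then $A+A=\{0,4,8\}\cup\{1,5,9\}\cup\{2,6,10\}$ has stabilizer $H=\{0,4,8\}$ and $|A+H|=6$, and indeed $9= 6+6-3$.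

**Consequence for $jE$.** If $H=\mathrm{stab}(jE)$, $j\ge1$, then $|jE|\ge j|E+H|-(j-1)|H|$.

*Proof.* Pass to $G/H$ and let $\bar E$ be the image of $E$. Since $jE$ is a union of $H$-cosets and its stabilizer is exactly $H$, the set $j\bar E$ has trivial stabilizer. For $i\le j$ the stabilizer of $i\bar E$ is contained in that of $j\bar E=i\bar E+(j-i)\bar E$, so it is trivial too. Kneser gives $|i\bar E|\ge|(i-1)\bar E|+|\bar E|-1$ for $2\le i\le j$. Summing, $|j\bar E|\ge j|\bar E|-(j-1)$. Multiply by $|H|$. $\square$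

To measure what one new element contributes to a set of sums, put, for $A\subseteq G$ and $c\in G$,
$$\lambda_A(c)=|(A+c)\setminus A|=|A|-|A\cap(A+c)| .$$
For example, $A=\Sigma(\{1,3\})=\{0,1,3,4\}$ in $\mathbb Z/9$ has $A+4=\{4,5,7,8\}$, so $\lambda_A(4)=3$; and $\Sigma(\{1,3,4\})=\{0,1,3,4,5,7,8\}$ has exactly $4+3$ elements.

**Fact 1.** $\lambda_A(-c)=\lambda_A(c)$, $\ \lambda_A(c+c')\le\lambda_A(c)+\lambda_A(c')$, $\ \lambda_{G\setminus A}=\lambda_A$.

*Proof.* $|A\cap(A-c)|=|(A+c)\cap A|$ gives the first. The second follows from $(A+c+c')\setminus A\subseteq\bigl((A+c+c')\setminus(A+c')\bigr)\cup\bigl((A+c')\setminus A\bigr)$, where the first set on the right has $\lambda_A(c)$ elements. For the third, $(G\setminus A)+c=G\setminus(A+c)$, so $\lambda_{G\setminus A}(c)=|A\setminus(A+c)|=\lambda_A(c)$. $\square$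

**Fact 2.** For $C\subseteq G$: $\sum_{c\in C}\lambda_A(c)\ge|C||A|-|A|^2$. If $0\notin C$, then $\sum_{c\in C}\lambda_A(c)\ge|C||A|-|A|(|A|-1)$, with equality for $C=G\setminus\{0\}$.

*Proof.* Counting pairs, $\sum_{c\in G}|A\cap(A+c)|=|A|^2$, and the term $c=0$ equals $|A|$. $\square$

**Fact 3.** If $x\notin X$, then $|\Sigma(X\cup\{x\})|=|\Sigma(X)|+\lambda_{\Sigma(X)}(x)$, because $\Sigma(X\cup\{x\})=\Sigma(X)\cup(\Sigma(X)+x)$.

**Fact 4.** If $x\in X$, then $\lambda_{\Sigma(X)}(x)\le|\Sigma(X)|-|\Sigma(X\setminus\{x\})|$.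

*Proof.* Let $B'=\Sigma(X\setminus\{x\})$ and $B=\Sigma(X)=B'\cup(B'+x)$. Then $B+x=(B'+x)\cup(B'+2x)$, so $(B+x)\setminus B\subseteq(B'+2x)\setminus(B'+x)$. Hence $\lambda_B(x)\le\lambda_{B'}(x)=|B|-|B'|$ by Fact 3. $\square$

Fact 3 is about adding an element. Fact 4 says that the shift of the *full* sum set by one of its own elements bounds from below what we lose by removing that element.

**Fact 5 (superadditivity).** If $X\sqcup Y$ is zero-sum free, then $|\Sigma^*(X\sqcup Y)|\ge|\Sigma^*(X)|+|\Sigma^*(Y)|$. In particular $|\Sigma^*(X)|\ge|X|$ for $X$ zero-sum free.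

*Proof.* Let $A=\Sigma(X)$ and $B=\Sigma(Y)$, so $\Sigma(X\sqcup Y)=A+B$. If $a+b=0$ with $a\in A$, $b\in B$, then the corresponding subset of $X\sqcup Y$ is empty and $a=b=0$. Let $H=\mathrm{stab}(A+B)$. The sets $A\cap H$ and $-(B\cap H)$ lie in $H$ and meet only in $0$, so $|A\cap H|+|B\cap H|\le|H|+1$. Since $0\in A$, the set $A+H$ contains $H$, hence also the $|H|-|A\cap H|$ elements of $H$ outside $A$: $|A+H|\ge|A|+|H|-|A\cap H|$. The same holds for $B$. Kneser gives
$$|A+B|\ge|A|+|B|+|H|-|A\cap H|-|B\cap H|\ge|A|+|B|-1 .$$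
Subtract $1$. Splitting $X$ into singletons gives the last claim. $\square$

**Fact 6.** If $W\subseteq S$ with $S$ zero-sum free in $G$, $|G|=n$, then $n-|\Sigma(W)|\ge|\Sigma^*(S\setminus W)|$, because $-\Sigma^*(S\setminus W)$ is disjoint from $\Sigma(W)$.

**Fact 7.** If $X\subseteq K$ for a subgroup $K\le G$ and $x\notin K$, then $|\Sigma(X\cup\{x\})|=2|\Sigma(X)|$, because $\Sigma(X)$ and $\Sigma(X)+x$ lie in different cosets of $K$.

**Fact 8.** Let $S$ be zero-sum free, $|S|=k$, and let $I\subseteq S$ be the set of its involutions, $|I|=r$. Any $i$ elements of $I$ have exactly $2^i$ subset sums, and $|\Sigma(S)|\ge2^r(k-r+1)$. The function $r\mapsto2^r(k-r+1)$ is non-decreasing on $0\le r\le k$.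

*Proof.* If two different subsets of $I$ had equal sums, their symmetric difference would have sum $0$ (as $-z=z$ on $I$), which is impossible. So subsets of $I$ have distinct sums, and $M=\Sigma(I)$ is a subgroup of order $2^r$. A non-empty subset sum $y$ of $S\setminus I$ is not in $M$: otherwise $-y=y'$ is a sum of elements of $I$ and $y+y'=0$. Hence the $k-r+1$ partial sums of an ordering of $S\setminus I$ are distinct modulo $M$. For each such partial sum $y$ the whole coset $y+M$ lies in $\Sigma(S)$. Finally $2^{r+1}(k-r)\ge2^r(k-r+1)$ when $k-r\ge1$. $\square$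

**Notation.** If $W$ is zero-sum free without involutions and $|W|=s$, put
$$V=W\cup(-W),\qquad E=V\cup\{0\}.$$
No $w\in W$ equals $-w'$ for any $w'\in W$: for $w'\ne w$ this would be a zero sum, and for $w'=w$ an involution. So $|V|=2s$ and $|E|=e:=2s+1$.

## 4. Greedy growth, and why it stops near $2k$

A natural plan is to build $S$ up one element at a time, each time adding the element that creates the most new sums. Let us set this up carefully, because it remains half of the proof.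

Let $S$ be zero-sum free, $|S|=k$, with $r$ involutions, and fix $t$ with $r\le t<k$. Choose $x_1,\dots,x_t\in S$ as follows. First take all the involutions; if $r=0$, take $x_1$ arbitrary. Then, given $T_i=\{x_1,\dots,x_i\}$, choose $x_{i+1}\in S\setminus T_i$ with $\lambda_{\Sigma(T_i)}(x_{i+1})$ maximal. Put $b_i=|\Sigma(T_i)|$ and $v_i=2(k-i)$, so $b_0=1$, $b_1=2$. I claim that
$$b_{i+1}\ \ge\ 2b_i-\frac{b_i(b_i-1)}{v_i}\qquad(1\le i<t).\tag{1}$$
For $i<r$ we have $b_{i+1}=2b_i$ by Fact 8. For $i\ge r$ the set $U_i=S\setminus T_i$ has no involutions, so $C=U_i\cup(-U_i)$ has $v_i$ elements and omits $0$. By Fact 2 the average of $\lambda_{\Sigma(T_i)}$ over $C$ is at least $b_i-b_i(b_i-1)/v_i$. Since $\lambda(-c)=\lambda(c)$, some $x\in U_i$ reaches the average, and Fact 3 gives (1).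

To use (1) numerically, define
$$\beta_1=2,\qquad\beta_{i+1}=\Bigl\lceil2\beta_i-\frac{\beta_i(\beta_i-1)}{v_i}\Bigr\rceil .$$
Then $b_i\ge\beta_i$ for $1\le i\le t$. To see this by induction, let $f_v(b)=2b-b(b-1)/v$. Its derivative $2-(2b-1)/v$ is non-negative for $b\le v+\frac12$, and $f_v(v)=f_v(v+1)=v+1$, so $v+1$ is its maximum over the integers; in particular $\beta_{i+1}\le v_i+1$. If $b_i\le v_i$, then $b_{i+1}\ge f_{v_i}(b_i)\ge f_{v_i}(\beta_i)$, and $b_{i+1}$ is an integer. If $b_i\ge v_i+1$, then $b_{i+1}\ge b_i\ge v_i+1\ge\beta_{i+1}$.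

For $k\ge9$ we get $\beta_2=\lceil4-\frac1{k-1}\rceil=4$, $\beta_3=\lceil8-\frac6{k-2}\rceil=8$ and
$$\beta_4=\Bigl\lceil16-\frac{28}{k-3}\Bigr\rceil .\tag{2}$$

So at first the sum set nearly doubles. But since $f_v(b)\le v+1$ at integers, (1) can never certify more than $v_i+1\le2k-1$ sums. The reason is in Fact 2: averaging over $C$ says something only while $|A|$ is at most about $|C|$, and for $|A|>|C|$ the lower bound is useless. The greedy argument therefore stops at a sum set of *linear* size, about $2k$, while we want $k^2/4$.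

The loss lies in the averaging, not in the sets. If $A$ is an interval of length $L$ in a large $\mathbb Z/n$ and $C=\{\pm1,\dots,\pm s\}$ with $s\le L\le n-s$, then $\lambda_A(s)=s$ is as large as one could hope, however large $L$ is. To see this from Fact 2 we must average over *more* shifts than those in $C$, and subadditivity lets us do that: a shift $c$ which is a sum of $j$ elements of $C$ has $\lambda_A(c)\le j\max_C\lambda_A$. So if few summands reach many elements of $G$, we may average over a set twice as large as $A$.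

There is a second obstacle. For $S=\{1,3,4,7\}\subset\mathbb Z/9$ the set $A=\Sigma(S)$ is the whole group and $\lambda_A=0$. A shift can only add something if the complement of $A$ also has room. Fact 6 provides room: if we keep a part $T$ of $S$ aside, then $-\Sigma^*(T)$ is disjoint from the sums of the rest. The greedy step is well suited to choosing a small $T$ with about $2k$ sums. This is the plan: a small greedy part $T$, and the averaging over sums of several shifts for $U=S\setminus T$, run backward through Fact 4.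

## 5. Shifting a large set by a generating set

Throughout this section $W$ is zero-sum free without involutions, $|W|=s$, $G=\langle W\rangle$, $n=|G|$, and $V,E,e=2s+1$ are as above.

**Lemma A.** $|jE|\ge\min\bigl(n,\tfrac{(2j+1)e}3\bigr)$ for $j\ge1$.

*Proof.* Let $H=\mathrm{stab}(jE)$ and $h=|H|$, and let $|E+H|=\rho h$, so $\rho$ is the number of $H$-cosets met by $E$. Since $jE$ is $H$-periodic, $jE=jE+H=j(E+H)$.

If $\rho\le2$, then $E+H$ is $H$ or $H\cup(x+H)$; in the second case $-x+H=x+H$ because $E$ is symmetric. So $E+H$ is a subgroup. It contains $W$, hence equals $G$, and $jE=j(E+H)=G$.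

If $\rho\ge3$, the consequence of Kneser's theorem gives
$$|jE|\ge(j(\rho-1)+1)h\ge\tfrac{2j+1}3\rho h\ge\tfrac{(2j+1)e}3 ,$$
because $3\bigl(j(\rho-1)+1\bigr)-(2j+1)\rho=(j-1)(\rho-3)\ge0$ and $\rho h=|E+H|\ge e$. $\square$

The factor $\frac13$ can really occur. In $\mathbb Z/3\times\mathbb Z/N$ with $N\ge4$ let $W=\{(1,0),(0,1),(1,1),(2,1)\}$. A non-empty sum using some of the last three elements has second coordinate $1$, $2$ or $3$, and otherwise the sum is $(1,0)$, so $W$ is zero-sum free. It has no involution. Here $E=\mathbb Z/3\times\{-1,0,1\}$, $e=9$, and $|jE|=3(2j+1)=(2j+1)e/3$ as long as $2j+1\le N$.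

**Lemma B.** Let $B\subseteq G$, $b'=\min(|B|,n-|B|)\ge1$, $2b'\ge e/3$, $s\ge2$. Then $\mu:=\max_{x\in W}\lambda_B(x)$ satisfies
$$\mu\ \ge\ \frac e{3+\dfrac{e^2/3-e}{b'^2}} .$$

*Proof.* Choose $A\in\{B,G\setminus B\}$ with $|A|=b'$; by Fact 1, $\lambda_A=\lambda_B$. For $c\in G$ let $\ell(c)$ be the least $j\ge0$ with $c\in jE$. It exists because $W$ generates $G$. (For $W=\{1,2\}\subset\mathbb Z/11$, where $E=\{0,\pm1,\pm2\}$, we have $\ell(0)=0$, $\ell(2)=1$, $\ell(3)=2$, $\ell(5)=3$.) By Fact 1, $\lambda_A(c)\le\ell(c)\mu$.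

Let $C$ consist of $m=2b'\le n$ elements of $G$ with the smallest values of $\ell$. Then $\#\{c\in C:\ell(c)>j\}=(m-|jE|)_+$, where $y_+=\max(y,0)$. Put $d=2e/3$, so that Lemma A reads $|jE|\ge\min(n,(j+\frac12)d)$. As $m\le n$, this gives $(m-|jE|)_+\le\bigl(m-(j+\tfrac12)d\bigr)_+$ for $j\ge1$, while $|0E|=1$. Hence
$$\sum_{c\in C}\ell(c)=\sum_{j\ge0}(m-|jE|)_+\le(m-1)+\sum_{j\ge1}\bigl(m-(j+\tfrac12)d\bigr)_+ .$$
Since $m\ge e/3=d/2$, we have $m-1=\frac e3-1+(m-\frac d2)_+$, so the right side equals $\frac e3-1+\sum_{j\ge0}\bigl(m-(j+\frac12)d\bigr)_+$. The function $g(x)=(m-x)_+$ is convex, so $d\,g\bigl((j+\frac12)d\bigr)\le\int_{jd}^{(j+1)d}g$. Summing, the last series is at most $\frac1d\int_0^\infty g=\frac{m^2}{2d}=\frac{3b'^2}e$. Thus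
$$\sum_{c\in C}\ell(c)\le\frac e3-1+\frac{3b'^2}e .$$
By Fact 2, $\sum_{c\in C}\lambda_A(c)\ge2b'\cdot b'-b'^2=b'^2$. Therefore $\mu\bigl(\frac e3-1+\frac{3b'^2}e\bigr)\ge b'^2$. The bracket is positive, and dividing gives the claim. $\square$

Since $e\ge5$, the number $e^2/3-e$ is positive, so the bound of Lemma B increases with $b'$. For large $b'$ it tends to $e/3$. We only need a little less, $3e/10$.

**Lemma C.** In Lemma B let $s\ge5$. (i) If $b'\ge e-2=2s-1$, then $\mu\ge\lceil3e/10\rceil$. (ii) If $b'\ge e-5=2s-4$, then $\mu\ge\lceil3e/10\rceil-1$.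

*Proof.* Here $e\ge11$, so $2b'\ge2(e-5)\ge e/3$ in both cases and Lemma B applies.

(i) With $\delta=\frac{e(e-3)}{3(e-2)^2}$ we have $\mu\ge\frac e{3+\delta}$. The inequality $\frac e{3+\delta}>\frac{3e-1}{10}$ means $10e>9e-3+\delta(3e-1)$, i.e. $e+3>\delta(3e-1)$, i.e. $3(e+3)(e-2)^2>e(e-3)(3e-1)$. Expanding, the left side is $3e^3-3e^2-24e+36$ and the right side $3e^3-10e^2+3e$; the difference $7e^2-27e+36$ has discriminant $729-1008<0$, so it is positive. Since $3e$ is odd, $10\nmid3e$, so $\lceil\frac{3e}{10}\rceil-1=\lfloor\frac{3e}{10}\rfloor\le\frac{3e-1}{10}<\mu$. As $\mu$ is an integer, (i) follows.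

(ii) With $\delta=\frac{e(e-3)}{3(e-5)^2}$ we have $\mu\ge\frac e{3+\delta}$. The inequality $\frac e{3+\delta}\ge\frac{3e}{10}-1$ means $e+30\ge\delta(3e-10)$, i.e. $3(e+30)(e-5)^2\ge e(e-3)(3e-10)$. The left side is $3e^3+60e^2-825e+2250$, the right side $3e^3-19e^2+30e$, and the difference $79e^2-855e+2250$ is increasing for $e\ge6$ and equals $2404$ at $e=11$. So $\mu\ge\frac{3e}{10}-1$, and $\mu$ is an integer. $\square$

## 6. Sets with at most eight elements

Let $N(m)$ be the minimum of $|\Sigma(X)|$ over zero-sum free $X$ with $|X|=m$ in finite abelian groups; $N(0)=1$. The argument of Lemma C needs $s\ge5$, so the small cases must be settled by hand.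

**Lemma D.** $N(1)\ge2$, $N(2)\ge4$, $N(3)\ge6$, $N(4)\ge9$, $N(5)\ge10$, $N(6)\ge12$, $N(7)\ge14$, $N(8)\ge17$.

The examples $\{1,3,4\}\subset\mathbb Z/6$ and $\{1,3,4,7\}\subset\mathbb Z/9$ show that $6$ and $9$ cannot be improved.

*Proof.* The cases $m=1,2$ were done in Section 2. Below $S$ is the set in question and $b=|\Sigma(S)|$.

**Step 1: three elements.** *The aim is $b\ge6$.* By Fact 5, $b\ge1+3+1=5$. If $S$ contains an involution $z$, then $\Sigma(S)$ is a union of cosets of $\{0,z\}$, so $b$ is even and $b\ge6$. If not, suppose $b=5$. By Fact 4, $\lambda_{\Sigma(S)}(x)\le5-N(2)\le1$ for $x\in S$, so the sum of $\lambda_{\Sigma(S)}$ over the six elements of $V$ is at most $6$. But Fact 2 gives at least $6\cdot5-5\cdot4=10$.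

**Step 2: four elements, one an involution.** *We show $b\ge10$ when $S$ contains an involution $z$, by passing to $G/\{0,z\}$.* Again $\Sigma(S)$ is a union of cosets of $\{0,z\}$, so $b=2|\Sigma(\bar a)|$, where $\bar a=(a_1,a_2,a_3)$ is the sequence of images of $S\setminus\{z\}$ in $G/\{0,z\}$ and $\Sigma(\bar a)$ is the set of sums of its subsequences. No non-empty subsequence has sum $0$: otherwise a non-empty sum of $S\setminus\{z\}$ would be $0$ or $z$, and in the latter case adding $z$ gives $0$. No value occurs three times, since a coset of $\{0,z\}$ has two elements. If the $a_i$ are distinct, then $|\Sigma(\bar a)|\ge N(3)\ge6$. Otherwise the sequence is $a,a,c$ with $c\ne a$. If $c=2a$, then $0,a,2a,3a,4a$ are sums, and $ja\ne0$ for $1\le j\le4$ because each is a non-empty subsum; so these five are distinct. If $c\ne2a$, then $0,a,2a,c,c+2a$ are distinct: the last four are non-zero; $a\ne2a$; $c\neq a,2a$; and $c+2a$ differs from $a$ (since $c+a\ne0$), from $2a$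 (since $c\ne0$) and from $c$ (since $2a\ne0$). So $|\Sigma(\bar a)|\ge5$ and $b\ge10$.

**Step 3: four elements without involution, reduction to $9\le n\le11$.** *Assume $b\le8$; we bound the order of $G=\langle S\rangle$.* Here $|V|=8$ and $n=|G|\ge|E|=9$. By Fact 5, $b\ge1+5+1=7$. By Fact 4, $\mu=\max_{x\in S}\lambda_{\Sigma(S)}(x)\le b-N(3)\le b-6$. If $b=7$, then $\mu\le1$, but Fact 2 gives $\sum_{c\in V}\lambda\ge8\cdot7-7\cdot6=14>8$, a contradiction. So $b=8$ and $\mu\le2$. By Lemma A, $|2E|\ge\min(n,15)$. Elements of $2E\setminus E$ have $\lambda\le4$.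

If $n\ge15$, let $C$ be $V$ together with six elements of $2E\setminus E$. Fact 2 gives $\sum_C\lambda\ge14\cdot8-8\cdot7=56$, but $\sum_C\lambda\le8\cdot2+6\cdot4=40$, a contradiction. If $n\le14$, then $2E=G$, and Fact 2 with $C=G\setminus\{0\}$ gives $8(n-1)-56=8(n-8)=\sum_{c\ne0}\lambda(c)\le8\cdot2+4(n-9)=4n-20$, so $n\le11$.

**Step 4: $n=11$.** *We contradict $\mu\le2$ by looking at the complement.* Let $D=G\setminus\Sigma(S)$, $|D|=3$. By Fact 1, $\lambda_D(c)=\lambda_{\Sigma(S)}(c)\le2$ for the eight elements $c\in V$, so $D\cap(D+c)\ne\emptyset$ and $c\in D-D$. But $D-D$ has at most six non-zero elements.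

**Step 5: $n=10$.** *We find nine sums.* Now $G=\mathbb Z/10$, and $S$ contains exactly one of each pair $\pm1,\pm2,\pm3,\pm4$. The two even elements have a set $X$ of four subset sums in the subgroup $2G$ of order $5$. The odd elements $o\ne o'$ of $S$ satisfy $o-o'\in2G\setminus\{0\}$, and $X$, a non-empty proper subset of a group of prime order, has trivial stabilizer there. So $o+X\ne o'+X$ are two different four-element subsets of the odd coset, which has five elements; their union is the whole odd coset. Hence $b\ge4+5=9$, a contradiction.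

**Step 6: $n=9$, $G=\mathbb Z/9$.** *We determine $S$.* It contains one of each of $\pm1,\pm2,\pm3,\pm4$; replacing $S$ by $-S$ we may take $3\in S$. The other three elements are non-zero mod $3$. If they are not all congruent mod $3$, two of them, $g\ne g'$, lie in one class and the third, $w$, in the other, so $g+w$ and $g'+w$ lie in $\{0,3,6\}$. Neither is $0$; neither is $6$, since $6+3\equiv0$. So both are $3$ and $g=g'$, a contradiction. So the three elements are $\{1,4,7\}$ or $\{2,5,8\}$. The latter has sum $15\equiv6$, and $6+3\equiv0$, impossible. The former gives $S=\{1,3,4,7\}$, for which we computed $b=9$ in Section 1, contradicting $b=8$.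

**Step 7: $n=9$, $G=(\mathbb Z/3)^2$.** *We exhibit a zero sum.* $S$ contains one element of each of the four pairs $\pm g$. Take $x\neq y$ in $S$; they are independent, and $x$, $y$, $x+y$, $x-y$ represent the four pairs. Since $x+y+\bigl(-(x+y)\bigr)=0$, the element $-(x+y)$ is not in $S$, so $x+y\in S$. If $x-y\in S$, then $x+(x+y)+(x-y)=3x=0$; if $y-x\in S$, then $y+(x+y)+(y-x)=3y=0$. Either way $S$ is not zero-sum free.

So $N(4)\ge9$.

**Step 8: five to eight elements.** *These follow from superadditivity.* By Fact 5, $N(5)\ge1+8+1$, $N(6)\ge1+8+3$, $N(7)\ge1+8+5$ and $N(8)\ge1+8+8$. $\square$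

Comparing with $k^2/4=\frac14,1,\frac94,4,\frac{25}4,9,\frac{49}4,16$ for $k=1,\dots,8$, and noting $|\Sigma(\emptyset)|=1>0$, we see that Theorem 1 holds for $k\le8$.

**Induction hypothesis.** From now until the end of Section 10, $k\ge9$ and Theorem 1 is assumed for sets with fewer than $k$ elements. So $N(m)\ge\lfloor m^2/4\rfloor+1$ for $m<k$. In particular, whenever the argument is $<k$,

| $m$ | 9 | 10 | 11 | 12 | 13 | 14 | 15 | 16 |
|---|---|---|---|---|---|---|---|---|
| $N(m)\ge$ | 21 | 26 | 31 | 37 | 43 | 50 | 57 | 65 |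

Let $S$ be zero-sum free, $|S|=k$, $G=\langle S\rangle$, $n=|G|$.

## 7. Removing elements one by one

We now bound $|\Sigma(U)|$ for a part $U$ of $S$, when the rest $T=S\setminus U$ has enough sums to guarantee room. Lemma C promises a loss of at least $\lceil\frac{3e}{10}\rceil=\lceil\frac{6s+3}{10}\rceil$ sums when we remove a suitable element from an $s$-element set. This suggests the function
$$\Phi(4)=9,\qquad\Phi(s)=\Phi(s-1)+\Bigl\lceil\frac{6s+3}{10}\Bigr\rceil\quad(s\ge5).$$

| $s$ | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 | 13 | 14 | 15 | 16 | 17 | 18 |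
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $\Phi(s)$ | 9 | 13 | 17 | 22 | 28 | 34 | 41 | 48 | 56 | 65 | 74 | 84 | 94 | 105 | 117 |

| $s$ | 19 | 20 | 21 | 22 | 23 | 24 | 25 | 26 | 27 | 28 | 29 | 30 | 31 | 32 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $\Phi(s)$ | 129 | 142 | 155 | 169 | 184 | 199 | 215 | 231 | 248 | 266 | 284 | 303 | 322 | 342 |

**Step 1: closed form for $\Phi$.** *For large $k$ we need a formula:*
$$0.3s^2+1.1s-0.4\le\Phi(s)\le0.3s^2+1.1s\qquad(s\ge4).\tag{3}$$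
Passing from $s$ to $s+1$ changes $\Phi(s+5)-\Phi(s)$ by $\lceil\frac{6(s+6)+3}{10}\rceil-\lceil\frac{6(s+1)+3}{10}\rceil=3$, and $\Phi(9)-\Phi(4)=25$. So $\Phi(s+5)-\Phi(s)=3s+13$. The function $0.3s^2+1.1s$ has the same increment, $0.3(10s+25)+5.5=3s+13$. So it suffices to compare at $s=4,\dots,8$, where $0.3s^2+1.1s=9.2,\ 13,\ 17.4,\ 22.4,\ 28$; the differences $\Phi(s)-(0.3s^2+1.1s)$ are $-0.2,0,-0.4,-0.4,0$.

**Step 2: doubling is at least as good.** *If removing an element drops the generated subgroup, Fact 7 will give a factor $2$; we need that this is enough:*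
$$2N(s-1)\ge\Phi(s)\qquad(5\le s\le k).\tag{4}$$
For $s=5,\dots,10$ this follows from $18\ge13$, $20\ge17$, $24\ge22$, $28\ge28$, $34\ge34$, $42\ge41$. For $s\ge11$, $2N(s-1)\ge\frac{(s-1)^2}2\ge0.3s^2+1.1s\ge\Phi(s)$: the middle inequality is $0.2s^2-2.1s+0.5\ge0$, whose left side is increasing for $s\ge6$ and equals $1.6$ at $s=11$.

**Lemma E.** Let $S=T\sqcup U$, $U$ without involutions, $\langle U\rangle=G$, $u=|U|\ge5$, $T\ne\emptyset$, $q=|\Sigma(T)|$.
(a) If $q\ge2u$, then $|\Sigma(U)|\ge\Phi(u)$. (b) If $q\ge2u-3$, then $|\Sigma(U)|\ge\Phi(u)-1$.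

*Proof.* I claim: if $W\subseteq U$, $|W|=s\ge4$ and $\langle W\rangle=G$, then $|\Sigma(W)|\ge\Phi(s)$, for all $s\le u$ in case (a) and for all $s\le u-1$ in case (b). The proof is by induction on $s$, and $s=4$ is $N(4)\ge9$.

Let $s\ge5$ and $b=|\Sigma(W)|$. First we check that both $\Sigma(W)$ and its complement have at least $2s-1$ elements. Since $T\ne\emptyset$, $s\le u<k$, so $b\ge N(s)\ge2s-1$: for $s=5,\dots,8$ these are $10\ge9$, $12\ge11$, $14\ge13$, $17\ge15$, and for $s\ge9$ we have $\frac{s^2}4\ge2s-1$, i.e. $s^2-8s+4\ge0$. By Facts 6 and 5,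
$$n-b\ge|\Sigma^*(S\setminus W)|\ge(q-1)+(u-s).$$
In case (a) this is at least $2u-1\ge2s-1$. In case (b) with $s\le u-1$ it is at least $2u-4+(u-s)=2s-1+3(u-s)-3\ge2s-1$.

So Lemma C(i), applied to $W$ and $B=\Sigma(W)$, gives $x\in W$ with $\lambda_{\Sigma(W)}(x)\ge\lceil\frac{6s+3}{10}\rceil$. If $\langle W\setminus\{x\}\rangle=G$, then Fact 4 and the induction hypothesis give $b\ge\Phi(s-1)+\lceil\frac{6s+3}{10}\rceil=\Phi(s)$. Otherwise $x\notin\langle W\setminus\{x\}\rangle$, because $\langle W\rangle=G$, and Fact 7 and (4) give $b=2|\Sigma(W\setminus\{x\})|\ge2N(s-1)\ge\Phi(s)$. This proves the claim, and (a) is the case $W=U$.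

For (b), repeat the step with $W=U$, $s=u$. Now $b\ge2u-1$ and $n-b\ge q-1\ge2u-4$, so Lemma C(ii) gives $x\in U$ with $\lambda_{\Sigma(U)}(x)\ge\lceil\frac{6u+3}{10}\rceil-1$. If $\langle U\setminus\{x\}\rangle=G$, the claim for $s=u-1\ge4$ and Fact 4 give $|\Sigma(U)|\ge\Phi(u-1)+\lceil\frac{6u+3}{10}\rceil-1=\Phi(u)-1$. Otherwise $|\Sigma(U)|\ge2N(u-1)\ge\Phi(u)$ as before. $\square$

## 8. Reduction to two numerical inequalities

For each $k\ge9$ we shall fix a number $t$ with
$$k\ge2t,\qquad2^{t+2}>k .$$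
Three cases cover everything.

**Case 0: $r\ge t+1$.** *Many involutions already give enough sums.* By Fact 8 and its monotonicity, $|\Sigma(S)|\ge2^{t+1}(k-t)\ge2^{t+1}\cdot\frac k2=2^tk>\frac{k^2}4$.

From now on $r\le t$. Take $x_1,\dots,x_t$ as in Section 4 and put $T=T_t$, $U=S\setminus T$, $u=k-t$, $q=b_t$. All involutions of $S$ are in $T$.

**Case 1: $K:=\langle U\rangle\ne G$.** *Some element of $T$ doubles a sum set; we record what this needs.* Let $i\le t$ be the largest index with $x_i\notin K$; it exists since $\langle S\rangle=G$. Then $P=U\cup\{x_{i+1},\dots,x_t\}\subseteq K$ and $|P|=k-i$. By Fact 5 for $S=T_{i-1}\sqcup(P\cup\{x_i\})$ and Fact 7,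
$$|\Sigma(S)|\ge1+(b_{i-1}-1)+(2|\Sigma(P)|-1)\ge b_{i-1}+2N(k-i)-1 .$$
So it suffices that
$$b_{i-1}+2N(k-i)\ \ge\ \lfloor k^2/4\rfloor+2\qquad(1\le i\le t).\tag{5}$$
This is automatic if $(k-t)^2\ge k^2/2$: then $2N(k-i)>\frac{(k-i)^2}2\ge\frac{k^2}4$, so $2N(k-i)\ge\lfloor k^2/4\rfloor+1$, and $b_{i-1}\ge1$.

**Case 2: $\langle U\rangle=G$.** *Here Lemma E applies.* By Fact 5, $|\Sigma(S)|\ge q+|\Sigma(U)|-1$. By Lemma E it suffices that $u\ge5$, $q\ge2u-3$ and
$$q+\Phi(u)-\varepsilon\ \ge\ \lfloor k^2/4\rfloor+2,\qquad\varepsilon=\begin{cases}0&\text{if }q\ge2u,\\1&\text{if }2u-3\le q<2u.\end{cases}\tag{6}$$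
If (6) holds for some value $q_0\ge2u-3$ in place of $q$, it holds for every larger value, since $\varepsilon$ can only drop.

## 9. The sizes $9\le k\le39$

**Case 2 for these $k$.** *We choose $t$ and check (6) with $q$ replaced by its lower bound $\beta_t$.* By (2), $\beta_4=12$ for $k=9,10$; $13$ for $k=11,12$; $14$ for $13\le k\le17$; $15$ for $18\le k\le31$; $16$ for $k\ge32$. The later values come from
$$\beta_5=\Bigl\lceil2\beta_4-\tfrac{\beta_4(\beta_4-1)}{2(k-4)}\Bigr\rceil,\quad\beta_6=\Bigl\lceil2\beta_5-\tfrac{\beta_5(\beta_5-1)}{2(k-5)}\Bigr\rceil,\quad\beta_7=\Bigl\lceil2\beta_6-\tfrac{\beta_6(\beta_6-1)}{2(k-6)}\Bigr\rceil .$$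
For instance, for $k=19$: $\beta_4=15$, $\beta_5=\lceil30-\frac{210}{30}\rceil=23$, $\beta_6=\lceil46-\frac{506}{28}\rceil=\lceil27.93\rceil=28$. In the table the number in parentheses is the value before rounding up, to two decimals (an integer there is exact).

| $k$ | $t$ | $\beta_5$ | $\beta_6$ | $\beta_7$ | $u$ | $2u$ | $\beta_t+\Phi(u)-\varepsilon$ | $\lfloor k^2/4\rfloor+2$ |
|---|---|---|---|---|---|---|---|---|
| 9 | 4 | | | | 5 | 10 | 12+13=25 | 22 |
| 10 | 4 | | | | 6 | 12 | 12+17=29 | 27 |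
| 11 | 5 | 15 (14.86) | | | 6 | 12 | 15+17=32 | 32 |
| 12 | 5 | 17 (16.25) | | | 7 | 14 | 17+22=39 | 38 |
| 13 | 5 | 18 (17.89) | | | 8 | 16 | 18+28=46 | 44 |
| 14 | 5 | 19 (18.90) | | | 9 | 18 | 19+34=53 | 51 |
| 15 | 5 | 20 (19.73) | | | 10 | 20 | 20+41=61 | 58 |
| 16 | 5 | 21 (20.42) | | | 11 | 22 | 21+48−1=68 | 66 |
| 17 | 5 | 21 (21) | | | 12 | 24 | 21+56−1=76 | 74 |
| 18 | 5 | 23 (22.50) | | | 13 | 26 | 23+65−1=87 | 83 |
| 19 | 6 | 23 (23) | 28 (27.93) | | 13 | 26 | 28+65=93 | 92 |
| 20 | 6 | 24 (23.44) | 30 (29.60) | | 14 | 28 | 30+74=104 | 102 |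
| 21 | 6 | 24 (23.82) | 31 (30.75) | | 15 | 30 | 31+84=115 | 112 |
| 22 | 6 | 25 (24.17) | 33 (32.35) | | 16 | 32 | 33+94=127 | 123 |
| 23 | 6 | 25 (24.47) | 34 (33.33) | | 17 | 34 | 34+105=139 | 134 |
| 24 | 6 | 25 (24.75) | 35 (34.21) | | 18 | 36 | 35+117−1=151 | 146 |
| 25 | 6 | 25 (25) | 35 (35) | | 19 | 38 | 35+129−1=163 | 158 |
| 26 | 6 | 26 (25.23) | 37 (36.52) | | 20 | 40 | 37+142−1=178 | 171 |
| 27 | 7 | 26 (25.43) | 38 (37.23) | 43 (42.52) | 20 | 40 | 43+142=185 | 184 |
| 28 | 7 | 26 (25.62) | 38 (37.87) | 45 (44.05) | 21 | 42 | 45+155=200 | 198 |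
| 29 | 7 | 26 (25.80) | 39 (38.46) | 46 (45.78) | 22 | 44 | 46+169=215 | 212 |
| 30 | 7 | 26 (25.96) | 39 (39) | 48 (47.12) | 23 | 46 | 48+184=232 | 227 |
| 31 | 7 | 27 (26.11) | 41 (40.50) | 50 (49.20) | 24 | 48 | 50+199=249 | 242 |
| 32 | 7 | 28 (27.71) | 42 (42) | 51 (50.88) | 25 | 50 | 51+215=266 | 258 |
| 33 | 7 | 28 (27.86) | 43 (42.50) | 53 (52.56) | 26 | 52 | 53+231=284 | 274 |
| 34 | 7 | 28 (28) | 43 (42.97) | 54 (53.75) | 27 | 54 | 54+248=302 | 291 |
| 35 | 7 | 29 (28.13) | 45 (44.47) | 56 (55.86) | 28 | 56 | 56+266=322 | 308 |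
| 36 | 7 | 29 (28.25) | 45 (44.90) | 57 (57) | 29 | 58 | 57+284−1=340 | 326 |
| 37 | 7 | 29 (28.36) | 46 (45.31) | 59 (58.61) | 30 | 60 | 59+303−1=361 | 344 |
| 38 | 7 | 29 (28.47) | 46 (45.70) | 60 (59.66) | 31 | 62 | 60+322−1=381 | 363 |
| 39 | 7 | 29 (28.57) | 47 (46.06) | 62 (61.24) | 32 | 64 | 62+342−1=403 | 382 |

For $k=9,10$ the bound is $\beta_t=\beta_4=12$. In every row $\beta_t\ge2u$, or, in the rows with $-1$, $\beta_t\ge2u-3$. In every row also $u\ge5$, $k\ge2t$ and $2^{t+2}>k$. So Cases 0 and 2 are settled for $9\le k\le39$.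

**Case 1 for these $k$.** *We check (5).* The condition $(k-t)^2\ge k^2/2$ holds for $k=18$ ($169\ge162$); for $21\le k\le26$, since for $t=6$ the ratio $(k-t)/k$ increases with $k$ and at $k=21$ we have $225\ge220.5$; and for $27\le k\le39$, since at $k=27$, $t=7$ we have $400\ge364.5$. For the other $k$ we use $b_0=1$, $b_1=2$, $b_2\ge4$, $b_3\ge8$, $b_4\ge\beta_4$, $b_5\ge\beta_5$ and the bounds for $N$. The left side of (5) is at least:

| $k$ | $i=1$ | $i=2$ | $i=3$ | $i=4$ | $i=5$ | needed |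
|---|---|---|---|---|---|---|
| 9 | 1+34=35 | 2+28=30 | 4+24=28 | 8+20=28 | | 22 |
| 10 | 1+42=43 | 2+34=36 | 4+28=32 | 8+24=32 | | 27 |
| 11 | 1+52=53 | 2+42=44 | 4+34=38 | 8+28=36 | 13+24=37 | 32 |
| 12 | 1+62=63 | 2+52=54 | 4+42=46 | 8+34=42 | 13+28=41 | 38 |
| 13 | 1+74=75 | 2+62=64 | 4+52=56 | 8+42=50 | 14+34=48 | 44 |
| 14 | 1+86=87 | 2+74=76 | 4+62=66 | 8+52=60 | 14+42=56 | 51 |
| 15 | 1+100=101 | 2+86=88 | 4+74=78 | 8+62=70 | 14+52=66 | 58 |
| 16 | 1+114=115 | 2+100=102 | 4+86=90 | 8+74=82 | 14+62=76 | 66 |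
| 17 | 1+130=131 | 2+114=116 | 4+100=104 | 8+86=94 | 14+74=88 | 74 |

For $k=19$, $t=6$: $i=6$ gives $23+2\cdot43=109$, and for $i\le5$ we have $k-i\ge14$, so the left side is at least $2\cdot50=100$; needed is $92$. For $k=20$, $t=6$: $i=6$ gives $24+2\cdot50=124$, and $i\le5$ gives at least $2\cdot57=114$; needed is $102$. (Here we use that the bound $\lfloor m^2/4\rfloor+1$ for $N(m)$ is non-decreasing in $m$.) So Theorem 1 holds for $9\le k\le39$.

## 10. The sizes $k\ge40$

Let $t$ be the least integer $\ge8$ with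
$$2^{t-1}\ge(k-4)\ln\frac{k-7}3.\tag{7}$$

**Step 1: $k$ is large compared with $t$.** *This settles Cases 0 and 1 and prepares (6).* The right side of (7) increases with $k$. If $t=9$, then $t=8$ fails in (7), so $128<(k-4)\ln\frac{k-7}3$, and $k\ge52$, because at $k=51$ the right side is $47\ln\frac{44}3<127$. If $t\ge10$, then $2^{t-2}<(k-4)\ln\frac{k-7}3$, and I claim $k\ge12t-59$. Otherwise $k\le12t-60$, so
$$2^{t-2}<\rho(t):=(12t-64)\ln\frac{12t-67}3 .$$
But $\rho(10)=56\ln\frac{53}3<162<2^8$. For $t\ge10$ we have $\frac{12(t+1)-64}{12t-64}\le1+\frac{12}{56}$, and, using $\ln(1+y)\le y$ and $\ln\frac{53}3>2.8$, the logarithm grows by a factor at most $1+\frac{12/53}{2.8}$. So $\frac{\rho(t+1)}{\rho(t)}\le\bigl(1+\frac{12}{56}\bigr)\bigl(1+\frac{12/53}{2.8}\bigr)<2$, hence $\rho(t)<2^{t-2}$ for all $t\ge10$, a contradiction.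

In all cases $t\le0.29k$: for $t=8$ we have $k\ge40$, for $t=9$ we have $k\ge52$, and for $t\ge10$, $k\ge12t-59\ge6.1t$. So $k\ge2t$, $u=k-t\ge5$, and $(k-t)^2\ge0.71^2k^2\ge k^2/2$. Also $\ln\frac{k-7}3\ge\ln11>2$, so $2^{t+2}>2^{t-1}\ge2(k-4)\ge k$. Hence Cases 0 and 1 are settled.

**Step 2: $q\ge2u-3$.** *We follow the recursion (1) up to its wall, quantitatively.* Since $k\ge40$, (2) gives $b_4\ge\beta_4=16$. If $b_i\ge v_i$ for some $4\le i\le t-1$, then $q\ge b_i\ge v_i\ge2(k-t)=2u$. Otherwise put $y_i=1-b_i/v_i\in(0,1)$ for $4\le i\le t-1$. By (1),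
$$v_i-b_{i+1}\le\frac{v_i^2-2b_iv_i+b_i^2-b_i}{v_i}<\frac{(v_i-b_i)^2}{v_i}=v_iy_i^2,$$
and since $v_{i+1}=v_i-2$,
$$v_{i+1}-b_{i+1}<v_iy_i^2-2\qquad(4\le i\le t-1).\tag{8}$$
For $i+1\le t-1$ divide by $v_{i+1}$: $y_{i+1}<\frac{v_iy_i^2-2}{v_i-2}\le y_i^2$, the last step because $2y_i^2\le2$. So the relative distance to the wall is squared each time, and $y_{t-1}^2\le y_4^{2^{t-4}}$. Here $y_4\le1-\frac{16}{2(k-4)}=1-\frac8{k-4}<e^{-8/(k-4)}$ (in this step $e$ is Euler's number). Since $v_{t-1}=2(k-t+1)\le2(k-7)$, (7) gives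
$$v_{t-1}y_{t-1}^2<2(k-7)\exp\Bigl(-\frac{8\cdot2^{t-4}}{k-4}\Bigr)=2(k-7)\exp\Bigl(-\frac{2^{t-1}}{k-4}\Bigr)\le2(k-7)\cdot\frac3{k-7}=6 .$$
By (8) with $i=t-1$, $2u-q=v_t-b_t<4$. As these are integers, $q\ge2u-3$.

**Step 3: inequality (6).** *It remains to compare quadratics.* It suffices to verify (6) with $q$ replaced by $2u-3$ and with $\varepsilon=1$, that is, $\Phi(u)+2u-4\ge\lfloor k^2/4\rfloor+2$. By (3) it suffices that
$$f:=0.3u^2+3.1u-\tfrac{k^2}4=0.05k^2-(0.6t-3.1)k+0.3t^2-3.1t\ \ge\ 6.4 .$$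
For $t=8$, $f=0.05k^2-1.7k-5.6$ is increasing for $k\ge40$, and $f=80-68-5.6=6.4$ at $k=40$. For $t=9$, $f=0.05k^2-2.3k-3.6$ is increasing for $k\ge52$, and equals $135.2-119.6-3.6=12$ at $k=52$. For $t\ge10$,
$$f=0.05k(k-12t+62)+t(0.3t-3.1)\ge0.15k-1\ge8.15,$$
because $k-12t+62\ge3$, $t(0.3t-3.1)\ge10\cdot(-0.1)=-1$ (it increases for $t\ge10$), and $k\ge12t-59\ge61$.

This completes the induction and proves Theorem 1, and with it the Corollary. $\blacksquare$

## 11. The constant $\sqrt2$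

In Theorem 1 the main loss came from the factor $\frac13$ in Lemma A, which occurs when $E$ nearly fills a few cosets of a subgroup $H$. But $E$ fills $H$ only if $W\cap H$ is a zero-sum free set of about $|H|/2$ elements in $H$, and Theorem 1 now forbids that once $H$ is large. Feeding this back gives Theorem 2.

**Lemma F.** Let $W$ be zero-sum free without involutions, $|W|=s$, $G=\langle W\rangle$, $n=|G|$, $e=2s+1$, and suppose $\epsilon:=e-1-4\sqrt e=2s-4\sqrt{2s+1}>0$. Then $|jE|\ge\min(n,j\epsilon)$ for $j\ge1$. If $B\subseteq G$ and $b'=\min(|B|,n-|B|)\ge1$, then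
$$\max_{x\in W}\lambda_B(x)\ \ge\ \frac{\epsilon b'}{2(b'+\epsilon)}\ \ge\ \frac\epsilon2-\frac{\epsilon^2}{2b'} .$$

*Proof.* Let $H=\mathrm{stab}(jE)$, $h=|H|$, $|E+H|=\rho h$. As in Lemma A, $jE=G$ if $\rho\le2$. Let $\rho\ge3$; then $|jE|\ge(j(\rho-1)+1)h\ge j(\rho-1)h$. If $h>e$, this is more than $2je>j\epsilon$. If $h\le e$, apply Theorem 1 to the zero-sum free subset $W\cap H$ of $H$: $\frac14|W\cap H|^2<h$, so $|W\cap H|<2\sqrt h$ and $|E\cap H|=2|W\cap H|+1\le4\sqrt e+1$. The remaining elements of $E$ lie in $\rho-1$ cosets of $H$, so $(\rho-1)h\ge|E\setminus H|\ge e-4\sqrt e-1=\epsilon$, and $|jE|\ge j\epsilon$.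

For the second part argue as in Lemma B. Take $A\in\{B,G\setminus B\}$ with $|A|=b'$, let $\ell(c)$ be as there, let $\mu$ be the maximum in question, and let $C$ consist of $m=2b'\le n$ elements with smallest $\ell$. Then
$$\sum_{c\in C}\ell(c)\le m+\sum_{j\ge1}(m-j\epsilon)_+\le m+\int_0^\infty(m-x\epsilon)_+\,dx=m+\frac{m^2}{2\epsilon}=2b'+\frac{2b'^2}\epsilon ,$$
because $(m-x\epsilon)_+$ is non-increasing in $x$. On the other hand $b'^2\le\sum_{c\in C}\lambda_A(c)\le\mu\sum_{c\in C}\ell(c)$. Dividing, $\mu\ge\frac{\epsilon b'}{2(b'+\epsilon)}=\frac\epsilon2\bigl(1-\frac\epsilon{b'+\epsilon}\bigr)\ge\frac\epsilon2-\frac{\epsilon^2}{2b'}$. $\square$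

*Proof of Theorem 2.*

**Step 1: no involutions.** *We prove that if $k\ge16$ and $S$ has no involutions, then $|\Sigma(S)|\ge\frac{k^2}2-29k^{3/2}$, by removing elements one at a time.* Let $G=\langle S\rangle$, $n=|G|$, $W_k=S$, and for $1\le s\le k$ let $W_{s-1}=W_s\setminus\{x\}$, where $x\in W_s$ maximizes $\lambda_{\Sigma(W_s)}$; let $\mu_s$ be this maximum. By Fact 4, $|\Sigma(W_s)|\ge|\Sigma(W_{s-1})|+\mu_s$. Let $s_0\ge1$ be minimal such that $\langle W_s\rangle=G$ for all $s_0\le s\le k$. Since $W_0=\emptyset$ and $G\ne\{0\}$, we have $\langle W_{s_0-1}\rangle\ne G$, so the element removed from $W_{s_0}$ is outside $\langle W_{s_0-1}\rangle$. Fact 7 and Theorem 1 give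
$$|\Sigma(W_{s_0})|=2|\Sigma(W_{s_0-1})|\ge\frac{(s_0-1)^2}2 .$$
Let $M=\lfloor k-\sqrt k\rfloor\ge k-\sqrt k-1>0$. Note that $\frac{M^2}2\ge\frac{k^2}2-k(\sqrt k+1)=\frac{k^2}2-k^{3/2}-k$.

If $s_0>M$, then $|\Sigma(S)|\ge\frac{(s_0-1)^2}2\ge\frac{M^2}2\ge\frac{k^2}2-k^{3/2}-k$, and the claim holds.

Let $s_0\le M$. For $s_0<s\le M$ put $d=k-s\ge\sqrt k\ge4$. By Theorem 1, $|\Sigma(W_s)|\ge\frac{s^2}4$. By Fact 6 and Theorem 1, $n-|\Sigma(W_s)|\ge|\Sigma^*(S\setminus W_s)|\ge\frac{d^2}4-1\ge\frac{3d^2}{16}$. So $b'=\min(|\Sigma(W_s)|,n-|\Sigma(W_s)|)$ is a positive integer with $b'\ge\min(\frac{s^2}4,\frac{3d^2}{16})$. Put $\epsilon=2s-4\sqrt{2s+1}\le2s$. If $\epsilon>0$, Lemma F gives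
$$\mu_s\ge\frac\epsilon2-\frac{\epsilon^2}{2b'}\ge s-2\sqrt{2s+1}-\frac{2s^2}{b'}\ge s-2\sqrt{2s+1}-8-\frac{11k^2}{d^2},$$
since $\frac{2s^2}{b'}\le\max\bigl(8,\frac{32s^2}{3d^2}\bigr)$. If $\epsilon\le0$, the last expression is negative and the bound is trivial.

Now sum over $s_0<s\le M$. We have $\sum s\ge\frac{M^2-s_0^2}2$. Next, $2\sqrt{2s+1}\le2\sqrt{3k}\le3.47\sqrt k$, and there are at most $k$ terms. The values $d$ are distinct integers $\ge\sqrt k$, and with $d_0=\lceil\sqrt k\rceil$ we have $\sum_{d\ge d_0}d^{-2}\le\frac1{d_0^2}+\int_{d_0}^\infty\frac{dx}{x^2}\le\frac2{d_0}\le\frac2{\sqrt k}$, so the terms $11k^2/d^2$ contribute at most $22k^{3/2}$. Altogether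
$$|\Sigma(S)|\ge|\Sigma(W_M)|\ge\frac{(s_0-1)^2}2+\frac{M^2-s_0^2}2-3.47k^{3/2}-8k-22k^{3/2}.$$
The first two terms are $\frac{M^2}2-s_0+\frac12\ge\frac{M^2}2-k\ge\frac{k^2}2-k^{3/2}-2k$. So $|\Sigma(S)|\ge\frac{k^2}2-26.47k^{3/2}-10k$, and $10k\le2.5k^{3/2}$ because $\sqrt k\ge4$. The claim follows, as $26.47+2.5<29$.

**Step 2: the general case.** *We dispose of the involutions.* If $k\le4096$, then $\frac{k^2}2-32k^{3/2}=k^{3/2}\bigl(\frac{\sqrt k}2-32\bigr)\le0$ and there is nothing to prove. Let $k>4096$ and let $r$ be the number of involutions in $S$. Note that $\log_2k\le\sqrt k$ for $k\ge16$: there is equality at $16$, and $\sqrt k-\log_2k$ has derivative $\frac1{2\sqrt k}-\frac1{k\ln2}>0$ for $\sqrt k>2/\ln2$, and $2/\ln2<3$. If $r\ge\log_2k$, put $r_0=\lceil\log_2k\rceil\le r$; by Fact 8,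
$$|\Sigma(S)|\ge2^{r_0}(k-r_0+1)\ge k(k-\log_2k)\ge k\cdot\frac k2 .$$
Otherwise remove the involutions; $k_0=k-r>k-\log_2k\ge16$ elements remain, and Step 1 gives
$$|\Sigma(S)|\ge\frac{k_0^2}2-29k_0^{3/2}\ge\frac{k^2}2-k\log_2k-29k^{3/2}\ge\frac{k^2}2-30k^{3/2}\ge\frac{k^2}2-32k^{3/2}.$$

**Step 3: the size of a zero-sum free set.** *We convert the bound on sums into a bound on $k$.* Let $S$ be zero-sum free in a group of order $n$. By Theorem 1, $k<2\sqrt n$, and by Step 2, $\frac{k^2}2-32k^{3/2}\le n$. So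
$$k^2\le2n+64k^{3/2}\le2n+64\cdot2^{3/2}n^{3/4}=2n\bigl(1+64\sqrt2\,n^{-1/4}\bigr).$$
With $\sqrt{1+x}\le1+\frac x2$ we get $k\le\sqrt{2n}\bigl(1+32\sqrt2\,n^{-1/4}\bigr)=\sqrt{2n}+64n^{1/4}$.

**Step 4: $\sqrt2$ cannot be lowered.** *We return to the safe construction of Section 1.* In $\mathbb Z/n$, $n\ge2$, let $m$ be maximal with $\frac{m(m+1)}2<n$. The elements $1,\dots,m$ are distinct non-zero classes, and all non-empty subset sums are integers between $1$ and $\frac{m(m+1)}2<n$. So $\{1,\dots,m\}$ is zero-sum free. By maximality $(m+\frac32)^2>(m+1)(m+2)\ge2n$, hence $m>\sqrt{2n}-\frac32$. Together with Step 3, the largest zero-sum free subset of $\mathbb Z/n$ has $\sqrt{2n}+O(n^{1/4})$ elements. $\blacksquare$
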